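\title{Circle actions on complex $N$-Spin manifolds and the kernels of the level $n$ elliptic genera}

\begin{abstract}
A complex $N$-Spin manifold is a stably almost complex manifold with an $N$-th root of its determinant line bundle, and a circle action on it has a type $t\in\mathbb Z/N$. By a theorem of Hirzebruch, the elliptic genus $\varphi_n$ of level $n$ vanishes on such a manifold whenever $n\mid N$ and $n\nmid t$. We prove H\"ohn's conjecture that rationally there are no other obstructions: for $N\ge2$ and $t\not\equiv0\pmod N$, the ideal of the rational bordism ring generated by connected $N$-Spin manifolds with an effective action of type $t$ is $\bigcap_{n\mid N,\,n\nmid t}\ker\varphi_n$. We also give generators of this ideal and the Hilbert series of its quotient. Projective bundles reduce the problem to a polynomial ring in four variables, where a linkage computation shows that at most one generator is missing. This generator is obtained by prescribing fixed point data whose localization sum has no pole and closing them up by a free action.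
\end{abstract}

\section{Introduction}\label{sec:intro}

A genus that vanishes on all manifolds with a certain kind of circle action is an obstruction to finding such an action in a bordism class. One may then ask whether a given list of such genera contains all obstructions. We answer this question, with rational coefficients, for the elliptic genera of level $n$.

\subsection{Circle actions and their type}

A \emph{$U$-structure} on a smooth manifold $W$ is a complex vector bundle $E$ with an isomorphism of real bundles $TW\oplus\mathbb R^s\cong E$; it orients $W$. Let $N\ge2$. Following H\"ohn's thesis \cite{Hoehn}, a \emph{complex $N$-Spin manifold}, or \emph{$N$-manifold}, is a closed manifold $X$ with a $U$-structure $E$ and a complex line bundle $\xi$ with $\xi^{N}\cong\det E$; in particular $c_1(X)\equiv0\pmod N$. The bordism classes of $N$-manifolds form a ring $\Omega^{U,N}_*$. Forgetting $\xi$ identifies $\Omega^{U,N}_*\otimes\mathbb Q$ with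
\[
\Omega:=\Omega^U_*\otimes\mathbb Q
\]
(Lemma~\ref{lem:rational}). We grade $\Omega$ by complex dimension, and ``dimension'' means complex dimension unless we say otherwise.

If $S^1$ acts on $W$, an \emph{equivariant $U$-structure} is a complex $S^1$-bundle $E$ with an isomorphism of real $S^1$-bundles $TW\oplus\mathbb R^s\cong E$, where $S^1$ acts trivially on $\mathbb R^s$. Let $\chi_w$ denote the trivial line bundle on which $\lambda\in S^1$ acts by $\lambda^w$. On a connected $N$-manifold with an effective action and an equivariant $U$-structure the action lifts to $\xi$, and the action has \emph{type $t$} if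
\[
\det E\cong\xi^N\otimes\chi_t\quad\text{as $S^1$-bundles.}
\]
Changing the lift by $\chi_1$ changes $t$ by $N$, so the type is a residue class modulo $N$. It measures the failure of the $N$-th root $\xi$ to be an equivariant root. At a fixed point the weight of $\det E$ is the sum of the rotation numbers, so this sum is $\equiv t\pmod N$ at every fixed point.

\begin{example}\label{ex:cpn}
Let $S^1$ act on $\mathbb C^N$ with weights $w_1,\dots,w_N$. From $T\mathbb{CP}^{N-1}\oplus\mathbb C\cong\bigoplus_i\mathcal O(1)\otimes\chi_{w_i}$ we get $\det E\cong\mathcal O(1)^N\otimes\chi_{\sum w_i}$, so $\mathbb{CP}^{N-1}$ is an $N$-manifold and the action has type $\sum_iw_i$. At the $i$-th coordinate point the rotation numbers are the $w_j-w_i$, $j\ne i$, with sum $\sum_jw_j-Nw_i$.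
\end{example}

Let $I^{N,t}_*\subset\Omega$ be the ideal generated by the classes of connected $N$-manifolds that admit an effective circle action of type $t$. Reversing the circle shows $I^{N,t}_*=I^{N,-t}_*$, so the sign convention for the type plays no role.

\subsection{Elliptic genera and the conjecture}

For $\tau$ in the upper half plane $\mathbb H$ let $L_\tau=\mathbb Z\tau+\mathbb Z$, and let $\alpha\in\mathbb C/L_\tau$ be a point of exact order $n\ge2$, say $\alpha=1/n$. There is a unique function $f_\tau(x)=x+O(x^2)$ such that $f_\tau^{\,n}$ is elliptic for $L_\tau$ with divisor $n[0]-n[\alpha]$. Hirzebruch's \emph{elliptic genus of level $n$} is the genus $\varphi_n$ with characteristic power series $x/f_\tau(x)$. Here $\tau$ varies: $\varphi_n([X])$ is a function of $\tau$, a modular form for $\Gamma_1(n)$, and $\ker\varphi_n$ is the ideal of classes with $\varphi_n([X])(\tau)=0$ for all $\tau$. For instance, $\varphi_n(\mathbb{CP}^{N-1})=\operatorname{Res}_{x=0}f_\tau(x)^{-N}dx$, and for $n\mid N$ this is the residue of an elliptic function at its only pole,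 hence zero. This is a special case of the following theorem, which we use without proof.

\begin{theorem}[Hirzebruch]\label{thm:hirzebruch}
If an $N$-manifold $X$ has a circle action of type $t\not\equiv0\pmod N$, then $\varphi_N([X])=0$.
\end{theorem}

If $n\mid N$, an $N$-manifold $(X,\xi)$ is an $n$-manifold $(X,\xi^{N/n})$, and an action of type $t$ modulo $N$ has type $t$ modulo $n$. Hence for $t\not\equiv0\pmod N$
\begin{equation}\label{eq:known}
I^{N,t}_*\subset\bigcap_{n\mid N,\ n\nmid t}\ker\varphi_n .
\end{equation}
For $n\mid t$ the action has type $0$ modulo $n$ and Theorem~\ref{thm:hirzebruch} says nothing about $\varphi_n$. The simplest guess is that \eqref{eq:known} lists all obstructions. This is the conjecture of H\"ohn; we take the problem from \cite{Ahmad}. The conjecture is true.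

\begin{theorem}\label{thm:main}
For all $N\ge2$ and $t\not\equiv0\pmod N$,
\[
I^{N,t}_*=\bigcap_{n\mid N,\ n\nmid t}\ker\varphi_n .
\]
\end{theorem}

The proof gives the structure of the ideal. In the next statement $\varphi_{\mathrm{ell}}\colon\Omega\to\mathbb Q[k,B,C,D]$ is the universal complex elliptic genus defined in Section~\ref{sec:R}; every $\varphi_n$ factors through it.

\begin{theorem}\label{thm:refined}
Let $t\not\equiv0\pmod N$ and $g=\gcd(t,N)$.
\begin{enumerate}
\item[(1)] $I^{N,t}_*$ is a radical ideal depending only on $(N,g)$. For $s\not\equiv0\pmod N$ we have $I^{N,s}_*=I^{N,t}_*$ if and only if $\gcd(s,N)=\gcd(t,N)$.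
\item[(2)] $\ker\varphi_{\mathrm{ell}}\subset I^{N,t}_*$, and modulo $\ker\varphi_{\mathrm{ell}}$ the ideal $I^{N,t}_*$ is generated by the classes of two $\mathbb{CP}^{N-1}$-bundles, of dimensions $N-1$ and $N+1$, and, if $g\ge2$, one further class of dimension $2(N-g)$, a nonzero rational multiple of which is represented by a connected manifold with an effective action of type $t$.
\item[(3)] $\displaystyle\sum_d\dim_{\mathbb Q}(\Omega/I^{N,t})_d\,T^d=\frac{1-T^{N-1}-T^{N+1}-T^{2N-2g}+T^{2N-g-1}+T^{2N-g+1}}{(1-T)(1-T^2)(1-T^3)(1-T^4)}$.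
\item[(4)] If $g\ge2$, then $I^{N,t}_d=I^{N,1}_d$ for $d<2(N-g)$, and $I^{N,1}_d$ has codimension exactly $1$ in $I^{N,t}_d$ for $d=2(N-g)$.
\end{enumerate}
\end{theorem}

\subsection{Outline of the proof}

Projective bundles with linear actions show that $\ker\varphi_{\mathrm{ell}}\subset I^{N,t}_*$, so the problem descends to $R=\mathbb Q[k,B,C,D]$, where $\ker\varphi_n$ becomes a prime ideal $\mathfrak p_n$ (Sections~\ref{sec:genera} and~\ref{sec:bundles}). Two $\mathbb{CP}^{N-1}$-bundles give an ideal $K_N\subset R$ with two generators, and Section~\ref{sec:ideals} shows $K_N=\bigcap_{n\mid N,\,n>1}\mathfrak p_n$. This settles the case $g=1$. For $g\ge2$ one has to remove the components $\mathfrak p_n$ with $n\mid g$, and linkage shows that this requires exactly one more generator, of degree $2(N-g)$. No projective bundle of this kind can supply it. Section~\ref{sec:example} finds it by hand for $(N,t)=(4,2)$. In general, Section~\ref{sec:closing} shows that suitable fixed point data come from a closed manifold as soon as their localization sum has no pole, and Section~\ref{sec:class}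 writes down such data and shows that the resulting class lies in no $\mathfrak p_n$ with $n\mid g$, $n>1$. Section~\ref{sec:proofs} assembles the proofs.

\section{Genera, localization, and the ring $R$}\label{sec:genera}

\subsection{Rational bordism with roots of line bundles}

Let $K$ be a point or $BU(1)$, let $\mathcal L$ be a line bundle on $BU\times K$, and let $\mathcal E$ be the homotopy pullback of its classifying map $BU\times K\to BU(1)$ along the $N$-th power map of $BU(1)$. A lift of the stable tangent bundle of a manifold to $\mathcal E$ is a $U$-structure, a map to $K$, and an $N$-th root of the pullback of $\mathcal L$. Let $\Omega^{\mathcal E}_*$ be the bordism groups of closed manifolds with such a lift.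

\begin{lemma}\label{lem:rational}
The forgetful map $\Omega^{\mathcal E}_*\otimes\mathbb Q\to\Omega^U_*(K)\otimes\mathbb Q$ is an isomorphism. In particular $\Omega^{U,N}_*\otimes\mathbb Q=\Omega$, and every element of $\Omega_d$ is a positive rational multiple of the class of a closed $N$-manifold of dimension $d$.
\end{lemma}

\begin{proof}
The fiber of $\mathcal E\to BU\times K$ is the fiber $K(\mathbb Z/N,1)$ of the $N$-th power map. It has the rational homology of a point, so by the Serre spectral sequence the map is a rational homology isomorphism. By the Pontryagin--Thom construction both bordism groups are homotopy groups of Thom spectra. By the Thom isomorphism these spectra have the same rational homology, and for such spectra rational homology is rational homotopy. For $N$-manifolds take $K$ a point and $\mathcal L=\det$.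
\end{proof}

\subsection{The universal genus and three integration formulas}

Ring homomorphisms $\varphi$ from $\Omega$ to a $\mathbb Q$-algebra $S$ (genera) correspond bijectively to power series $Q_\varphi(x)\in1+xS[[x]]$ through $\varphi([X])=\int_X\prod_iQ_\varphi(x_i)$, where the $x_i$ are the Chern roots of $E$. The identity of $\Omega$ is a genus. We write its series as
\[
Q(x)=x\,\mathsf h(x)\in\Omega[[x]],\qquad\text{so that}\qquad[X]=\int_X\prod_iQ(x_i).
\]
The coefficient of $x^j$ in $Q$ has degree $j$, and these coefficients generate $\Omega$. A genus with series $xh_\varphi(x)$ maps $\mathsf h$ to $h_\varphi$ coefficientwise, and its image is the $\mathbb Q$-algebra generated by the coefficients of $xh_\varphi$. In Laurent series over a graded ring we give the variable degree $-1$: a series in $u$ is \emph{homogeneous of degree $d$} if its $u^j$-coefficient has degree $d+j$. Thus $\mathsf h$ has degree $1$, the derivative $\partial=d/du$ raises the degree by $1$, and the residue lowers it by $1$.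

\emph{Localization.} Let $u\in H^2(BS^1)$ be the first Chern class of the line bundle $(ES^1\times\chi_1)/S^1$; the one formed from $\chi_w$ has class $wu$. For a closed $S^1$-manifold $X$ with equivariant $U$-structure $E$, the \emph{equivariant genus} $\Phi_X(u)\in\Omega[[u]]$ is the integral of $\prod Q$ of the equivariant Chern roots of $E$ along the fiber of $(ES^1\times X)/S^1\to BS^1$. It is homogeneous of degree $\dim X$, and $\Phi_X(0)=[X]$. Along a component $F$ of the fixed point set, $E|_F$ splits into the part of weight $0$, which is a $U$-structure on $F$ with roots $f_i$, and the normal bundle, which is thereby complex, with equivariant roots $v_j+w_ju$, $w_j\ne0$. The Atiyah--Bott--Berline--Vergne formula divides the restricted class by the Euler class $\prod(v_j+w_ju)$. Each $u$-coefficient involves only one cohomological degree, so the formula applies, and it reads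
\begin{equation}\label{eq:loc}
\Phi_X(u)=\sum_F\int_F\prod_iQ(f_i)\prod_j\mathsf h(v_j+w_ju)\quad\text{in }\Omega((u)),
\end{equation}
where $\mathsf h(v+wu)=\sum_l\mathsf h^{(l)}(wu)v^l/l!$ is expanded in the nilpotent class $v$. Each summand has a pole at $u=0$; the sum has none.

\emph{Projective bundles.} Let $V$ be a complex vector bundle of rank $m$ with roots $x_1,\dots,x_m$ over a closed manifold, $\mathbb P(V)$ its bundle of lines, and $y=c_1(\mathcal O(1))$. For a power series $G(y)$ with coefficients in the cohomology of the base,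
\begin{equation}\label{eq:fiber}
\int_{\mathrm{fiber}}G(y)=\operatorname{Res}_{y=0}\frac{G(y)\,dy}{\prod_i(y+x_i)},\qquad\text{expanded in the }x_i/y .
\end{equation}
Indeed, both sides vanish on multiples of $\prod(y+x_i)$, which is the top Chern class of the bundle $V\otimes\mathcal O(1)$ with its nowhere vanishing section, and on $1,y,\dots,y^{m-1}$ both sides take the values $0,\dots,0,1$.

\emph{Products of spheres.} These bases turn Chern roots into derivatives. For $\mathbf r=(r_1,\dots,r_m)$ with $r_i\ge0$ and $r=\sum r_i$ let $\mathcal B_{\mathbf r}=\prod_i(S^2)^{r_i}$, with the stably trivial $U$-structure and the trivial action. Let $L_i'$ be the line bundle whose first Chern class is the sum of the generators of $H^2$ of the $r_i$ spheres in the $i$-th block, and put $L_i=(L_i')^N$, $x_i=c_1(L_i)$. Then $\int\prod x_i^{l_i}$ equals $N^r\prod r_i!$ if $l_i=r_i$ for all $i$, and $0$ otherwise, so for power series $g_i$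
\begin{equation}\label{eq:spheres}
\int_{\mathcal B_{\mathbf r}}\prod_ig_i(x_i)=N^r\prod_ig_i^{(r_i)}(0).
\end{equation}

\subsection{The universal complex elliptic genus}\label{sec:R}

All functions $1/f_\tau$ belong to one four-parameter family, which we first define formally. Let $R_0=\mathbb Q[B,C,D]$ and $R=R_0[k]$, where $k,B,C,D$ have degrees $1,2,3,4$. Put $g_2=D$ and $g_3=4B^3-DB-C^2$, so that $(B,C)$ is a point of the cubic $Y^2=4X^3-g_2X-g_3$, and let $\wp(u)=u^{-2}+\frac{g_2}{20}u^2+\frac{g_3}{28}u^4+\cdots\in u^{-2}R_0[[u]]$ be the Weierstrass series. Define $h_0\in u^{-1}+R_0[[u]]$ and $h\in R((u))$ by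
\[
\frac{h_0'}{h_0}=\frac12\,\frac{\wp'(u)+C}{\wp(u)-B},\qquad h=e^{ku}h_0 .
\]
Then $h$ has degree $1$ and $\wp$ has degree $2$. The right side of the first equation is
\[
-u^{-1}\bigl(1-\tfrac C2u^3-\tfrac D{20}u^4+\cdots\bigr)\bigl(1+Bu^2+(B^2-\tfrac D{20})u^4+\cdots\bigr),
\]
and integration gives
\begin{equation}\label{eq:log}
\log(uh)=ku-\tfrac B2u^2+\tfrac C6u^3+\bigl(\tfrac D{40}-\tfrac{B^2}4\bigr)u^4+\cdots .
\end{equation}
Let $\varphi_{\mathrm{ell}}\colon\Omega\to R$ be the genus with series $xh(x)$. It is graded, and by \eqref{eq:log} it is surjective.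

For a lattice $\Lambda$, a point $z\notin\Lambda$ and $k\in\mathbb C$, specialize $B=\wp(z)$, $C=\wp'(z)$, $D=g_2(\Lambda)$; then $g_3=g_3(\Lambda)$. Every $(k,B,C,D)\in\mathbb C^4$ with $g_2^3\ne27g_3^2$ arises in this way, so these points are Zariski dense, and an identity in $R$ or $R((u))$ may be checked on them. In particular:
\begin{equation}\label{eq:lattice}
\begin{gathered}
\text{for $0\ne\rho\in R_0$ there is a lattice $\Lambda$ such that}\\
\text{$\rho|_\Lambda(z):=\rho(\wp(z),\wp'(z),g_2(\Lambda))$ is not identically zero in $z$.}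
\end{gathered}
\end{equation}
Let $\sigma,\zeta$ be the Weierstrass functions of $\Lambda$, with $\zeta(u+\lambda)=\zeta(u)+\eta(\lambda)$ and $\sigma(u+\lambda)=\pm e^{\eta(\lambda)(u+\lambda/2)}\sigma(u)$ for $\lambda\in\Lambda$, the sign depending only on $\lambda$. The addition theorem $\zeta(u-z)-\zeta(u)+\zeta(z)=\frac12\frac{\wp'(u)+\wp'(z)}{\wp(u)-\wp(z)}$ identifies the specialization:
\begin{equation}\label{eq:hsigma}
h(u)=e^{(k+\zeta(z))u}\,\frac{\sigma(z-u)}{\sigma(z)\sigma(u)} .
\end{equation}
So $h$ has simple poles in $\Lambda$, simple zeros in $z+\Lambda$, and a constant multiplier: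
\begin{equation}\label{eq:mult}
h(u+\lambda)=\chi(\lambda)h(u),\qquad\chi(\lambda)=\exp\bigl((k+\zeta(z))\lambda-\eta(\lambda)z\bigr).
\end{equation}
The derivatives of $h$ have the same multiplier, and $h^{(j)}(-u)$ has multiplier $\chi^{-1}$. Finally $(h_0'/h_0)'=\wp(u)-\wp(u-z)$, and $(h_0'/h_0)^2=\wp(u)+\wp(z)+\wp(u-z)$ by the addition theorem for $\wp$. Adding gives $h_0''=(2\wp+B)h_0$, which for $h_0=e^{-ku}h$ reads
\begin{equation}\label{eq:lame}
\wp h=\tfrac12\bigl(h''-2kh'+(k^2-B)h\bigr)\quad\text{in }R((u)).
\end{equation}

\subsection{Torsion points}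

Let $z$ have exact order $n\ge2$ in $\mathbb C/\Lambda$, and put $k_z=\eta(nz)/n-\zeta(z)$, which depends only on $z$ modulo $\Lambda$. For $k=k_z$ we have $\chi(\lambda)^n=\exp(\eta(nz)\lambda-\eta(\lambda)nz)=1$ by Legendre's relation $\eta(\mu)\lambda-\eta(\lambda)\mu\in2\pi i\mathbb Z$ for $\lambda,\mu\in\Lambda$. Hence $h^n$ is elliptic with divisor $n[z]-n[0]$, and $1/h$ is the function $f$ of the pair $(\Lambda,z)$. We call $(k_z,\wp(z),\wp'(z),g_2(\Lambda))\in\mathbb C^4$ an \emph{$n$-point}. Let $\mathfrak p_n\subset R$ be the ideal of elements that vanish at the $n$-points of $(L_\tau,\alpha)$ for all $\tau$. Since $\varphi_n([X])(\tau)$ is the value of $\varphi_{\mathrm{ell}}([X])$ at such a point,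
\[
\ker\varphi_n=\varphi_{\mathrm{ell}}^{-1}(\mathfrak p_n).
\]

\begin{lemma}\label{lem:pn}
The ideal $\mathfrak p_n$ is a homogeneous prime ideal. It consists of the elements that vanish at all $n$-points, and $\mathfrak p_n\cap\mathbb Q[g_2,g_3]=0$. At an $n$-point, $\chi^m=1$ if and only if $n\mid m$.
\end{lemma}

\begin{proof}
$\mathfrak p_n$ is the kernel of a ring map from $R$ to the holomorphic functions on $\mathbb H$, which form a domain. The $n$-point of $(\mu^{-1}\Lambda,\mu^{-1}z)$ is $(\mu k,\mu^2B,\mu^3C,\mu^4D)$. Write $\alpha=(i\tau+j)/n$ and let $\tau'=\tau/\mu$ with $\mu=nm\tau+1$, $m\in\mathbb Z$. Then $\mu L_{\tau'}=L_\tau$ and $\mu(i\tau'+j)/n\equiv\alpha$ modulo $L_\tau$. So if $\sum_d\theta_d\in\mathfrak p_n$ with $\theta_d\in R_d$, then $\sum_d\mu^d\theta_d(\tau)=0$ for infinitely many values of $\mu$, and all $\theta_d(\tau)$ vanish. Since $SL_2(\mathbb Z)$ is transitive on the elements of exact order $n$ of $(\mathbb Z/n)^2$, every pair $(\Lambda,z)$ is a rescaling of some $(L_\tau,\alpha)$; by homogeneity the elements of $\mathfrak p_n$ vanish at all $n$-points. The pairs $(g_2,g_3)$ of the $n$-points fill the dense set $g_2^3\ne27g_3^2$, which gives $\mathfrak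 p_n\cap\mathbb Q[g_2,g_3]=0$. If $\chi^m=1$, then $h^m$ is elliptic with divisor $m[z]-m[0]$, and Abel's condition gives $mz\in\Lambda$.
\end{proof}

In particular $\ker\varphi_n$ does not depend on the choice of $\alpha$.

\section{Projective bundles and the reduction to $R$}\label{sec:bundles}

The first supply of actions generalizes Example~\ref{ex:cpn}. To reach all types with small fibers we also allow conjugate summands in the $U$-structure. For signs $\varepsilon=(\varepsilon_1,\dots,\varepsilon_m)$ and $\mathbf r$ as above put
\[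
\langle\varepsilon;\mathbf r\rangle:=\operatorname{Res}_{y=0}\prod_{i=1}^m\mathsf h^{(r_i)}(\varepsilon_iy)\,dy\in\Omega .
\]

\begin{lemma}\label{lem:bundles}
Let $m\ge2$, $\varepsilon_i=\pm1$ with $\sum\varepsilon_i\equiv0\pmod N$, $w_i\in\mathbb Z$, $r_i\ge0$. Let $X=\mathbb P(L_1\oplus\dots\oplus L_m)$ over $\mathcal B_{\mathbf r}$, with $S^1$ acting on $L_i$ with weight $w_i$. Then $X$ is a connected $N$-manifold with an equivariant $U$-structure $E$ such that $\det E\cong\xi^N\otimes\chi_{\sum\varepsilon_iw_i}$,
\[
[X]=\pm N^r\langle\varepsilon;\mathbf r\rangle,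
\]
and all coefficients of $\Phi_X(u)$ are rational combinations of elements $\langle\varepsilon;\mathbf r'\rangle$. If $\sum\varepsilon_iw_i\equiv t\pmod N$ and $\gcd_{i,j}(w_i-w_j)=1$, then $\langle\varepsilon;\mathbf r\rangle\in I^{N,t}_*$ for all $\mathbf r$.
\end{lemma}

\begin{proof}
In the equivariant isomorphism $TX\oplus\mathbb C\cong T\mathcal B_{\mathbf r}\oplus\bigoplus_i\mathcal O(1)\otimes L_i$ replace the $i$-th summand by its conjugate when $\varepsilon_i=-1$. The underlying real bundle is unchanged, so this defines an equivariant $U$-structure $E$, whose nonzero equivariant roots are $\varepsilon_i(y+x_i+w_iu)$. Put $\xi=\mathcal O(\frac1N\sum\varepsilon_i)\otimes\bigotimes_i(L_i')^{\varepsilon_i}$, with the natural action on $\mathcal O(1)$ and the trivial action on $L_i'$; this is where $\sum\varepsilon_i\equiv0$ and the factor $N$ in $L_i=(L_i')^N$ are used. As $L_i=(L_i')^N\otimes\chi_{w_i}$, we get the stated formula for $\det E$.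

The Borel construction of $X$ is the projective bundle over $\mathcal B_{\mathbf r}\times BS^1$ of a bundle with roots $x_i+w_iu$. We apply \eqref{eq:fiber}. The orientation given by $E$ differs from the complex one by $\prod\varepsilon_i$, and $Q(\varepsilon v)/v=\varepsilon\,\mathsf h(\varepsilon v)$ produces the same sign again. Hence
\[
\Phi_X(u)=\int_{\mathcal B_{\mathbf r}}\operatorname{Res}_{y=0}\prod_i\mathsf h\bigl(\varepsilon_i(y+x_i+w_iu)\bigr)\,dy ,
\]
expanded in the $x_i+w_iu$. Taylor expansion gives the statement on the coefficients, and for $u=0$ formula \eqref{eq:spheres} gives $[X]=\prod\varepsilon_i^{r_i}\cdot N^r\langle\varepsilon;\mathbf r\rangle$. An element $\lambda\in S^1$ acts trivially on $X$ if and only if $\lambda^{w_i-w_j}=1$ for all $i,j$, so the gcd condition makes the action effective.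
\end{proof}

When $\sum\varepsilon_i=0$ the multipliers of the factors cancel for every value of the parameters, and we land in the kernel of $\varphi_{\mathrm{ell}}$. Let $\mathfrak k=\ker\varphi_{\mathrm{ell}}$, and let $Z_{\mathbf r}$ be the manifold of Lemma~\ref{lem:bundles} for $m=4$ and $\varepsilon^0=(1,1,-1,-1)$.

\begin{lemma}\label{lem:kernel}
The ideal $\mathfrak k$ is generated by the classes $[Z_{\mathbf r}]$. For every $t'\in\mathbb Z$, $Z_{\mathbf r}$ has an effective action with $\det E\cong\xi^N\otimes\chi_{t'}$ and $\Phi_{Z_{\mathbf r}}(u)\in\mathfrak k[[u]]$. Hence $\mathfrak k\subset I^{N,t}_*$ for every $t$.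
\end{lemma}

\begin{proof}
Take the weights $(t'+1,0,1,0)$; then $\sum\varepsilon^0_iw_i=t'$ and $w_3-w_4=1$. Let $\mathfrak a$ be the ideal generated by the $[Z_{\mathbf r}]$, that is, by the $\langle\varepsilon^0;\mathbf r\rangle$. By Lemma~\ref{lem:bundles}, $\Phi_{Z_{\mathbf r}}(u)\in\mathfrak a[[u]]$, and it remains to show $\mathfrak a=\mathfrak k$.

At a point $(\Lambda,z,k)$ the function $h^{(r_1)}(y)h^{(r_2)}(y)h^{(r_3)}(-y)h^{(r_4)}(-y)$ is elliptic by \eqref{eq:mult}, with poles only in $\Lambda$, so its residue at $0$ vanishes. By density $\mathfrak a\subset\mathfrak k$.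

For the converse recall Milnor's theorem: if $X_d$ has dimension $d$ and Milnor number $s_d(X_d)=\int\sum_i(\text{roots})^d\ne0$ for each $d\ge1$, then $\Omega=\mathbb Q[X_1,X_2,\dots]$. For $d\ge5$ take $\mathbf r=(d-3,0,0,0)$, so that $\dim Z_{\mathbf r}=d$, and put $x=x_1$. The roots are $y+x,\,y,\,-y,\,-y$, so up to sign $s_d$ is the integral over $\mathcal B_{\mathbf r}$ of
\[
\operatorname{Res}_{y=0}\frac{(y+x)^d+(1+2(-1)^d)y^d}{(y+x)y^3}\,dy=\Bigl[\tbinom{d-1}2-2-(-1)^d\Bigr]x^{d-3}.
\]
Here the first term is the coefficient of $y^2$ in $(y+x)^{d-1}$, and the second comes from $\operatorname{Res}\,y^{d-3}/(y+x)=(-x)^{d-3}$. The bracket is at least $6-3>0$ for $d\ge5$. So the generators $X_d$ with $d\ge5$ may be taken in $\mathfrak a$, and $\mathbb Q[X_1,\dots,X_4]\to\Omega/\mathfrak a\to R$ is a composite of graded surjections whose two ends have the same Hilbert series. Both maps are therefore isomorphisms, and $\mathfrak a=\mathfrak k$.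
\end{proof}

Consequently $I^{N,t}_*=\varphi_{\mathrm{ell}}^{-1}(J^{N,t})$, where $J^{N,t}:=\varphi_{\mathrm{ell}}(I^{N,t}_*)$ is an ideal of $R$. Put
\[
\mathfrak r^{N,t}:=\bigcap_{n\mid N,\ n\nmid t}\mathfrak p_n .
\]
By \eqref{eq:known}, $J^{N,t}\subset\mathfrak r^{N,t}$, and Theorem~\ref{thm:main} is equivalent to $\mathfrak r^{N,t}\subset J^{N,t}$.

The honest $\mathbb{CP}^{N-1}$-bundles give the first elements of $J^{N,t}$. For $a\ge1$ put
\[
P_a^-=\operatorname{Res}_{u=0}h^a\,du\in R_{a-1},\qquad P_a^+=\operatorname{Res}_{u=0}\wp h^a\,du\in R_{a+1},\qquad K_a=(P_a^-,P_a^+).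
\]
Note $P_1^-=1$, so $K_1=R$. At an $n$-point with $n\mid a$ the functions $h^a$ and $\wp h^a$ are elliptic with poles only in $\Lambda$, so
\begin{equation}\label{eq:Kinp}
K_a\subset\mathfrak p_n\qquad(n\mid a,\ n>1).
\end{equation}

\begin{lemma}\label{lem:KN}
For $t\not\equiv0\pmod N$ we have $K_N\subset J^{N,t}$, and $K_N$ is generated by the images under $\varphi_{\mathrm{ell}}$ of two $\mathbb{CP}^{N-1}$-bundles in $I^{N,t}_*$, of dimensions $N-1$ and $N+1$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:bundles} with $m=N$ and all $\varepsilon_i=1$. Take the weights $(t-1,1,0,\dots,0)$ if $N\ge3$, and $(1,0)$ if $N=2$, where $t\equiv1$. For $\mathbf r=0$ and $\mathbf r=(2,0,\dots,0)$ we get $\mathbb{CP}^{N-1}$ and a bundle over $S^2\times S^2$, and so $P_N^-$ and $\operatorname{Res}h^{N-1}h''$ lie in $J^{N,t}$. By \eqref{eq:lame} and $\operatorname{Res}h^{N-1}h'=\frac1N\operatorname{Res}(h^N)'=0$ we have $P_N^+=\frac12\operatorname{Res}h^{N-1}h''+\frac12(k^2-B)P_N^-$.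
\end{proof}

\begin{remark}\label{rem:limit}
The class $\langle\varepsilon;\mathbf r\rangle$ does not see the weights. At an $n$-point with $n\mid N$ its integrand has multiplier $\chi^{\sum\varepsilon_i}=1$, so $\varphi_{\mathrm{ell}}\langle\varepsilon;\mathbf r\rangle\in\mathfrak p_n$ for \emph{all} $n\mid N$, $n>1$. When $g=\gcd(t,N)\ge2$, the ideal $\mathfrak r^{N,t}$ omits the $\mathfrak p_n$ with $n\mid g$, so other manifolds are needed.
\end{remark}

\section{The case $(N,t)=(4,2)$}\label{sec:example}

This is the smallest pair with $g\ge2$. Here $\mathfrak r^{4,2}=\mathfrak p_4$, while $K_4\subset\mathfrak p_2\cap\mathfrak p_4$. From \eqref{eq:log},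
\[
P_2^-=2k,\qquad P_2^+=\tfrac43k^3-2kB+\tfrac13C,\qquad P_4^-=\tfrac23(16k^3-12kB+C).
\]

\emph{The primes.} We have $K_2=(k,C)\subset\mathfrak p_2$. Every $(B,D)$ with nonzero discriminant for $C=0$ comes from a zero of $\wp'$, that is, from a $2$-point, so $\mathfrak p_2=(k,C)$. Let $z$ have order $4$. Since $\zeta$ is odd, $\zeta(2z)=\eta(4z)/2$, and the duplication formula $\zeta(2z)=2\zeta(z)+\frac12\wp''(z)/\wp'(z)$ gives $k_z=\wp''(z)/(4\wp'(z))$. With $\wp''=6\wp^2-g_2/2$ this says that
\[
c_0:=8kC+D-12B^2
\]
lies in $\mathfrak p_4$. The quotient $R/(P_4^-,c_0)$ is $\mathbb Q[k,B]$, and $R/\mathfrak p_4$ has dimension at least $2$ by Lemma~\ref{lem:pn}. Hence $\mathfrak p_4=(P_4^-,c_0)$. In degree $4$, $\mathfrak p_4$ is spanned by $kP_4^-\in\mathfrak p_2$ and $c_0\notin\mathfrak p_2$. So Theorem~\ref{thm:main} for $(4,2)$ needs, besides $\mathbb{CP}^3$, one manifold of dimension $4=2(N-g)$ with an action of type $2$ and $\varphi_2\ne0$: its image lies in $\mathfrak p_4$ by \eqref{eq:known} and must involve $c_0$.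

\emph{A manifold.} Let $X$ be the Grassmannian of planes in $\mathbb C^4$, with tautological bundles $\mathcal S,\mathcal Q$ and the action with weights $(1,0,0,0)$, which is effective. From $TX=\mathcal S^*\otimes\mathcal Q$ and $\det\mathcal Q=\det\mathcal S^*\otimes\chi_1$ we get $\det TX=(\det\mathcal S^*)^4\otimes\chi_2$, so the type is $2$. The fixed point set consists of two copies of $\mathbb{CP}^2$: the planes in $0\oplus\mathbb C^3$, with normal bundle $\mathcal S^*\otimes\chi_1$, and the planes containing $\mathbb C\oplus0$, with normal bundle $\mathcal Q\otimes\chi_{-1}$. They are disjoint, each has self-intersection $c_2=1$, and $b_4(X)=2$, so $X$ has signature $2$. At the point $(k,B,C,D)=(0,-\frac23,0,\frac43)$ one has $\wp=\sinh^{-2}u+\frac13$, $\wp-B=\coth^2u$ and $h=\coth u$. By the signature theorem the signature is $\varphi_{\mathrm{ell}}$ evaluated at this point, where $\mathfrak p_2=(k,C)$ vanishes. Hence $\varphi_2([X])\ne0$, and $I^{4,2}_*=\ker\varphi_4$.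

\emph{The method.} What generalizes is the shape of the fixed point data: normal bundles of rank $a=t$ with weight $+1$ and of rank $b=N-t$ with weight $-1$. By \eqref{eq:loc}, $\varphi_{\mathrm{ell}}\Phi_X=p-q$, where $p$ is an $R$-combination of products $h^{(i)}(u)h^{(j)}(u)$ and $q$ one of products $h^{(i)}(-u)h^{(j)}(-u)$, and $p,q$ have the same polar part. Section~\ref{sec:closing} proves a converse: for any such $p,q$ the constant term of $p-q$ lies in $J^{N,t}$. So we can find $c_0$ without knowing $X$. Put
\[
p=(\wp+B)h^2-\tfrac16(\partial-2k)^2h^2=e^{2ku}\bigl(\wp h_0^2+Bh_0^2-\tfrac16(h_0^2)''\bigr),\qquad q(u)=-p(-u);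
\]
by \eqref{eq:lame}, $p$ has the required form. From $h_0^2=u^{-2}-B+\frac C3u+\frac D{20}u^2+\cdots$ we get $\wp h_0^2=u^{-4}-Bu^{-2}+\frac C3u^{-1}+\frac D{10}+\cdots$ and $\frac16(h_0^2)''=u^{-4}+\frac D{60}+\cdots$. Therefore
\[
p=\tfrac C3u^{-1}+\bigl(\tfrac23kC+\tfrac D{12}-B^2\bigr)+O(u),
\]
$q$ has the same polar part $\frac C3u^{-1}$, and the constant term of $p-q=p(u)+p(-u)$ is $\frac16c_0$.

At a $2$-point $z_0$ this constant equals $-\frac13\wp''(z_0)=-\partial_z(C/3)$, the derivative of the common residue in the direction of $z$. It is nonzero because $\wp'$ has simple zeros. The general proof has the same two ingredients: the constant term at an $n$-point with $n\mid g$ is a first derivative of the polar part (Lemma~\ref{lem:local}), and it is nonzero because the equations of the torsion points vanish to first order (Proposition~\ref{prop:K}(iii)).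

\section{The ideals $K_a$}\label{sec:ideals}

\subsection{Two residues cut out the torsion points}

Let $a\ge2$. Since $h^a=e^{aku}(u^{-a}+\cdots)$, the polynomials $P_a^\mp\in R_0[k]$ have leading terms $(ak)^{a\mp1}/(a\mp1)!$ in $k$. So $R/P_a^-R$ is a free $R_0$-module with basis $1,k,\dots,k^{a-2}$. To eliminate $k$, let $\rho_a\in R_0$ be the determinant of multiplication by $P_a^+$ on this module; up to a nonzero constant it is the resultant. The matrix entry in position $(i,j)$ has degree $a+1+j-i$, so $\rho_a$ is homogeneous of degree $(a-1)(a+1)=a^2-1$. This is the number of nonzero $a$-torsion points, and the coincidence drives the next proof. By Cramer's rule $\rho_a\in K_a$. The definition commutes with base change; at a complex point, $\rho_a$ is the product of the values of $P_a^+$ at the roots of $P_a^-$. We also use that over a discrete valuation ring the cokernel of a square matrix with nonzero determinant has length equal to the valuation of the determinant.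

\begin{proposition}\label{prop:K}
Let $a\ge2$.
\begin{enumerate}
\item[(i)] $\rho_a\ne0$, and $P_a^-,P_a^+$ is a regular sequence.
\item[(ii)] $K_a=\bigcap_{n\mid a,\,n>1}\mathfrak p_n$. The $\mathfrak p_n$ $(n\ge2)$ are pairwise distinct primes of height $2$.
\item[(iii)] If $\rho_a|_\Lambda\not\equiv0$, then at each nonzero $a$-torsion point $z_0$ of $\mathbb C/\Lambda$ the Jacobian $\partial(P_a^-,P_a^+)/\partial(z,k)$ is nonzero at $(z_0,k_{z_0})$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We evaluate at a degenerate point where everything is elementary. At $(B,C,D)=(1,-2,0)$ we have $g_2=g_3=0$, $\wp=u^{-2}$ and $h_0'/h_0=-\frac{1-u+u^2}{u(1-u)}$, so $h_0=\frac{1-u}ue^u$. With $s=a(k+1)$ and $G(u)=e^{su}(1-u)^a=\sum e_ju^j$ we get $P_a^-=e_{a-1}$ and $P_a^+=e_{a+1}$. The equation $(1-u)G'=(s(1-u)-a)G$ gives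
\[
(j+1)e_{j+1}=(j+s-a)e_j-se_{j-1}.
\]
Suppose $e_{a-1}=e_{a+1}=0$ for some $k\in\mathbb C$. If $s=0$, then $e_{a-1}=\pm a\ne0$. So $s\ne0$. Then $j=a$ gives $e_a=0$, and $j=a-1,\dots,1$ give $e_{a-2}=\dots=e_0=0$, contradicting $e_0=1$. So there is no common root, and $\rho_a\ne0$. A common factor of $P_a^\pm$ in $R$ has constant leading coefficient in $k$; if its $k$-degree were positive it would give a common root at every point. So $P_a^\pm$ are coprime nonunits of positive degree in the factorial ring $R$, hence a regular sequence.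

(ii) \emph{Heights.} The prime $\mathfrak p_n\cap R_0$ contains $\rho_n\ne0$ by \eqref{eq:Kinp}, and $R_0/(\mathfrak p_n\cap R_0)$ contains the polynomial ring $\mathbb Q[g_2,g_3]$ by Lemma~\ref{lem:pn}. So it has height one, and $\mathfrak p_n\cap R_0=(\beta_n)$ with $\beta_n$ irreducible and homogeneous. The equation $P_n^-=0$ makes $k$ integral, so $R/\mathfrak p_n$ is finite over $R_0/(\beta_n)$, has dimension $2$, and $\mathfrak p_n$ has height $2$.

\emph{$\rho_a$ is squarefree.} Let $\beta$ be the product of the pairwise nonassociate elements among the $\beta_n$, $n\mid a$, $n>1$. Each $\beta_n$ divides $\rho_a\in K_a\cap R_0$, so $\beta\mid\rho_a$. Choose $\Lambda$ with $\beta|_\Lambda\not\equiv0$ by \eqref{eq:lattice}. The elliptic function $\beta|_\Lambda$ has its only pole at $0$, of order at most $\deg\beta$, because $B^iC^jD^l$ gives pole order $2i+3j$. It vanishes at the $a^2-1$ nonzero $a$-torsion points. Hence $\deg\beta\ge a^2-1=\deg\rho_a$, and $\rho_a$ is a constant multiple of $\beta$. The same count gives: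
\begin{equation}\label{eq:star}
\begin{gathered}
\text{if $\rho_a|_\Lambda\not\equiv0$, its zeros are exactly the nonzero}\\
\text{$a$-torsion points, and they are simple.}
\end{gathered}
\end{equation}

\emph{Primary decomposition.} In the Cohen--Macaulay ring $R$, all associated primes of an ideal generated by a regular sequence of length $2$ have height $2$. Let $\mathfrak p$ be one for $K_a$. Then $R/\mathfrak p$ has dimension $2$ and is finite over $R_0/(\mathfrak p\cap R_0)$, so $\mathfrak p\cap R_0$ has height one; it contains $\rho_a$, so it is $(\beta_n)$ for some $n\mid a$, $n>1$. Now $R/K_a$ is the cokernel of the matrix with determinant $\rho_a$. Its localization at $(\beta_n)\subset R_0$ has length one over the discrete valuation ring $(R_0)_{(\beta_n)}$, so it is a ring without proper nonzero ideals, a field. Hence only one prime containing $K_a$ lies over $(\beta_n)$; since $\mathfrak p_n$ is such a prime, $\mathfrak p=\mathfrak p_n$, and $K_aR_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$. So the primary component of $K_a$ at $\mathfrak p$ is $\mathfrak p$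 itself, and $K_a$ is an intersection of some of the $\mathfrak p_n$. By \eqref{eq:Kinp} it is the intersection of all of them.

\emph{Distinctness.} If $\mathfrak p_n=\mathfrak p_m$, then $\rho_m$ vanishes at all $n$-points. For $\Lambda$ with $\rho_m|_\Lambda\not\equiv0$, \eqref{eq:star} shows that points of order $n$ are $m$-torsion, so $n\mid m$. By symmetry $m=n$.

(iii) Let $\delta=z-z_0$ and let $\mathbb C\{\delta\}$ be the ring of convergent power series. By \eqref{eq:star} the quotient of $\mathbb C\{\delta\}[k]$ by $(P_a^-,P_a^+)$ has length $\operatorname{ord}_\delta\rho_a=1$ over $\mathbb C\{\delta\}$, so it has $\mathbb C$-dimension one. By \eqref{eq:Kinp} the ideal is contained in $\mathfrak m=(\delta,k-k_{z_0})$, which also has codimension one; so it equals $\mathfrak m$. Then $P_a^\pm$ span $\mathfrak m/\mathfrak m^2\cong\mathbb C^2$, which means that their linear parts are independent.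
\end{proof}

\begin{corollary}\label{cor:coprime}
If $\gcd(t,N)=1$, then $J^{N,t}=\mathfrak r^{N,t}=K_N$, and Theorem~\ref{thm:main} holds.
\end{corollary}

\begin{proof}
A divisor $n$ of $N$ fails to divide $t$ exactly when $n>1$. So $\mathfrak r^{N,t}=K_N\subset J^{N,t}$ by Proposition~\ref{prop:K}(ii) and Lemma~\ref{lem:KN}.
\end{proof}

\subsection{Linkage}

To pass from $K_N$ to $\mathfrak r^{N,t}$ we remove the components of $K_g$. Removing a complete intersection from a complete intersection of the same height costs one generator, a determinant. Fix $g\ge2$ and let $g\mid a$. By Proposition~\ref{prop:K}(ii), $K_a\subset K_g$. Choose a $2\times2$ matrix $\Theta_a$ with homogeneous entries such that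
\begin{equation}\label{eq:Theta}
\begin{pmatrix}P_a^-\\P_a^+\end{pmatrix}=\Theta_a\begin{pmatrix}P_g^-\\P_g^+\end{pmatrix},\qquad\Delta_a:=\det\Theta_a\in R_{2(a-g)} .
\end{equation}
Multiplying by the adjugate matrix gives $\Delta_aK_g\subset K_a$.

\begin{lemma}\label{lem:link}
$K_a:K_g=K_a+(\Delta_a)$, and multiplication by $\Delta_a$ is an isomorphism $R/K_g\to(K_a+(\Delta_a))/K_a$ of degree $2(a-g)$.
\end{lemma}

\begin{proof}
Let $M=K_g/K_a$. The sequence $0\to M\to R/K_a\to R/K_g\to0$ gives an exact sequence
\[
\operatorname{Ext}^1_R(M,R)\to\operatorname{Ext}^2_R(R/K_g,R)\xrightarrow{\ \iota\ }\operatorname{Ext}^2_R(R/K_a,R)\to\operatorname{Ext}^2_R(M,R).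
\]
If a finitely generated module is killed by a regular sequence of length $2$, its groups $\operatorname{Ext}^i_R(-,R)$ vanish for $i<2$; so the first term is zero. For a regular sequence $F_1,F_2$, the Koszul complex $0\to\Lambda^2R^2\to R^2\to R$ resolves $R/(F_1,F_2)$, and dualizing gives $\operatorname{Ext}^2_R(R/(F_1,F_2),R)\cong R/(F_1,F_2)$. The map $R/K_a\to R/K_g$ lifts to the chain map of Koszul complexes that is $1$, $\Theta_a$, $\Lambda^2\Theta_a=\Delta_a$ in degrees $0,1,2$. So $\iota$ is multiplication by $\Delta_a$ from $R/K_g$ to $R/K_a$. It is injective, which is the second claim. Its cokernel $R/(K_a+(\Delta_a))$ embeds in $\operatorname{Ext}^2_R(M,R)$, which is killed by $\operatorname{Ann}M=K_a:K_g$. Hence $K_a:K_g\subset K_a+(\Delta_a)$, and the other inclusion was noted above.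
\end{proof}

\begin{lemma}\label{lem:target}
If $t\not\equiv0\pmod N$ and $g=\gcd(t,N)\ge2$, then $\mathfrak r^{N,t}=K_N:K_g=K_N+(\Delta_N)$.
\end{lemma}

\begin{proof}
We have $K_N:K_g=\bigcap_{n\mid N,\,n>1}(\mathfrak p_n:K_g)$, and $\mathfrak p_n:K_g$ is $R$ if $K_g\subset\mathfrak p_n$ and $\mathfrak p_n$ otherwise. A prime containing $K_g=\bigcap_{m\mid g,\,m>1}\mathfrak p_m$ contains some $\mathfrak p_m$, and distinct primes of the same height are incomparable; so $K_g\subset\mathfrak p_n$ if and only if $n\mid g$. For $n\mid N$ this is the same as $n\mid t$. Now use Lemma~\ref{lem:link}.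
\end{proof}

From now on $g=\gcd(t,N)\ge2$ and $0<t<N$. We put
\[
a=t,\qquad b=N-t,\qquad d_0=2(N-g).
\]
Then $g$ divides $a$ and $b$, and $a,b\ge2$; the hypothesis $t\not\equiv0$ is what makes both positive. We need one element of $J^{N,t}$ of degree $d_0=\deg\Delta_N$ outside $K_N$.

\section{Closing up fixed point data}\label{sec:closing}

A fixed component with normal weights all $+1$ is compatible with type $t$ if its codimension is $a=t$, and one with weights all $-1$ if its codimension is $b=N-t$. Their contributions to \eqref{eq:loc} lie, after applying $\varphi_{\mathrm{ell}}$, in the following modules. Let $\mathcal M^+_a\subset R((u))$ be the $R$-span of all products $\prod_{i=1}^ah^{(r_i)}(u)$, and $\mathcal M^-_b$ the $R$-span of all $\prod_{i=1}^bh^{(r_i)}(-u)$, where $h^{(r)}(-u)$ is the $r$-th derivative evaluated at $-u$. Both are stable under $\partial$. By \eqref{eq:lame} and since $\wp$ is even,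
\begin{equation}\label{eq:inM}
h^a,\ \wp h^a\in\mathcal M^+_a,\qquad h(-u)^b,\ \wp\,h(-u)^b\in\mathcal M^-_b .
\end{equation}

\begin{proposition}\label{prop:realize}
Let $p\in\mathcal M^+_a$ and $q\in\mathcal M^-_b$ be homogeneous of degree $d\ge2$ with $p-q\in R[[u]]$. Then the constant coefficient of $p-q$ lies in $J^{N,t}$. Unless it is zero, it is a rational multiple of $\varphi_{\mathrm{ell}}([X])$ for one connected $N$-manifold $X$ with an effective action of type $t$.
\end{proposition}

\begin{remark}\label{rem:direct}
One sees directly that this constant lies in $\mathfrak r^{N,t}$, as \eqref{eq:known} requires. At an $n$-point with $n\mid N$, $n\nmid t$, both $p$ and $q$ have the multiplier $\chi^a=\chi^{-b}$, which takes values in roots of unity and is nontrivial by Lemma~\ref{lem:pn}. So $p-q$ is entire and bounded, hence constant, hence zero.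
\end{remark}

The plan is to realize $p-q$ by disc bundles $W$, to show that the polar part of the localization sum computes the bordism class of the orbit space $\partial W/S^1$, and to fill in $\partial W$ by a free $S^1$-manifold when this class vanishes. One difficulty appears: lifting $p,q$ from $R$ to $\Omega$ makes the polar part vanish only modulo $\mathfrak k$. A third kind of piece, built from the $Z_{\mathbf r}$, corrects this.

\subsection{Pieces}

A \emph{piece} is a compact $S^1$-manifold $W$ of dimension $d$ with an equivariant $U$-structure $TW\oplus\mathbb R^s\cong E$, an $S^1$-line bundle $\xi$ and an $S^1$-isomorphism $\det E\cong\xi^N\otimes\chi_t$, of one of the following three kinds. Here $A$ is a nonempty closed $N$-manifold with trivial action, $F=A\times\mathcal B_{\mathbf r}$, and $\xi_F=\xi_A\otimes\bigotimes_iL_i'$ with trivial action.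
\begin{enumerate}
\item[(1)] The disc bundle of $V=L_1\oplus\dots\oplus L_a$ over $F$, with weight $+1$ on $V$, and $\xi=\xi_F$. Then $\det E=\xi_F^N\otimes\chi_a$.
\item[(2)] The disc bundle of $V=L_1\oplus\dots\oplus L_b$ over $F$, with weight $-1$ on $V$, and $\xi=\xi_F\otimes\chi_{-1}$. Then $\det E=\xi_F^N\otimes\chi_{-b}=\xi^N\otimes\chi_t$.
\item[(3)] $A\times Z\times\mathbb D^{2j}$, $j\ge1$, with weight $1$ on the unit disc $\mathbb D^{2j}\subset\mathbb C^j$, where $Z=Z_{\mathbf r}$ has the action of Lemma~\ref{lem:kernel} with $t'=t-j$.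
\end{enumerate}
Every component of a piece has nonempty boundary, on which the action is free. Let $\Phi_W(u)\in\Omega((u))$ be the sum of the fixed point contributions, the right side of \eqref{eq:loc}; it is additive under disjoint union and homogeneous of degree $d$. By \eqref{eq:spheres} for the first two kinds, and by \eqref{eq:loc} for $Z$ in the third, $\Phi_W$ equals respectively
\begin{equation}\label{eq:pieces}
N^r[A]\prod_{i=1}^a\mathsf h^{(r_i)}(u),\qquad N^r[A]\prod_{i=1}^b\mathsf h^{(r_i)}(-u),\qquad[A]\,\Phi_Z(u)\,\mathsf h(u)^j .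
\end{equation}

\subsection{The boundary sees the polar part}

Let $W$ be a disjoint union of pieces and $\pi\colon\partial W\to Y=\partial W/S^1$. Choose an invariant metric, let $\mathsf n$ be the outer normal and $\mathsf o$ the vector field generating the action. Then $TW|_{\partial W}\cong\pi^*TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o$ equivariantly. Since the action is free, equivariant bundles on $\partial W$ and their isomorphisms are the same as bundles on $Y$ and their isomorphisms. We obtain a $U$-structure
\[
TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o\oplus\mathbb R^s\cong E_Y:=E|_{\partial W}/S^1 .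
\]
Let $\ell=(\partial W\times\mathbb C)/((x,c)\sim(\lambda x,\lambda c))$. Then $\chi_w$ descends to $\ell^w$, $\xi$ descends to a line bundle $\xi_Y$, and $\det E_Y\cong\xi_Y^N\otimes\ell^t$.

\begin{lemma}\label{lem:boundary}
With $y_i$ the Chern roots of $E_Y$, for all $e\ge0$,
\[
\int_Y\prod_iQ(y_i)\,c_1(\ell)^e=\operatorname{Res}_{u=0}u^e\,\Phi_W(u)\,du .
\]
\end{lemma}

\begin{proof}
It suffices to treat one piece. Let $E_F$, with roots $f_i$, be the $U$-structure of $F$.

\emph{Kind} (1). Here $Y=\mathbb P(V)$. At a unit vector $v$ we have $\mathsf n=v$, $\mathsf o=iv$, a positive basis of the line $\mathbb Cv$, so the fibers of $Y\to F$ have the complex orientation. The class $[v,c]\in\ell$ is the linear form $v\mapsto c$ on $\mathbb Cv$, so $\ell=\mathcal O(1)$, and in the same way $E_Y=E_F\oplus V\otimes\mathcal O(1)$. By \eqref{eq:fiber} the left side is $\int_F\prod Q(f_i)\operatorname{Res}_y\prod\mathsf h(y+x_i)\,y^e\,dy$, which is the right side with $u$ renamed $y$.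

\emph{Kind} (2). Now $\mathsf o=-iv$, so the orientation of $Y=\mathbb P(V)$ is reversed. A pair $(v,v')\sim(\lambda^{-1}v,\lambda^{-1}v')$ is still the linear map $v\mapsto v'$, so $E_Y=E_F\oplus V\otimes\mathcal O(1)$. But $(v,c)\sim(\lambda^{-1}v,\lambda c)$ is the vector $cv$, so $\ell=\mathcal O(-1)$. The left side is $-\int_F\prod Q(f_i)\operatorname{Res}_y\prod\mathsf h(y+x_i)(-y)^e\,dy$, and the substitution $y=-u$, $dy=-du$ turns it into $\int_F\prod Q(f_i)\operatorname{Res}_u\prod\mathsf h(x_i-u)\,u^e\,du$.

\emph{Kind} (3). Here $Y=A\times(Z\times S^{2j-1})/S^1$ fibers over $\mathbb{CP}^{j-1}$ with fiber $A\times Z$. As in kind (1), $\mathbb{CP}^{j-1}$ has the complex orientation, $\ell=\mathcal O(1)$, and $\mathbb C^j$ descends to $\mathcal O(1)^{\oplus j}$. The classifying map of $S^{2j-1}\to\mathbb{CP}^{j-1}$ pulls $u$ back to $c_1(\ell)=y$, so integration along $Z$ gives $\Phi_Z(y)$. The left side is $[A]\int_{\mathbb{CP}^{j-1}}Q(y)^j\Phi_Z(y)y^e=[A]\operatorname{Res}_y\mathsf h(y)^j\Phi_Z(y)y^e\,dy$.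
\end{proof}

\subsection{Filling in a free action}

\begin{lemma}\label{lem:close}
Let $W$ be a nonempty finite disjoint union of pieces of dimension $d\ge2$ with $\Phi_W\in\Omega[[u]]$. Then there are $\nu\ge1$ and a connected closed $N$-manifold $X$ with an effective action of type $t$ and $[X]=\nu\,\Phi_W(0)$.
\end{lemma}

\begin{proof}
(a) \emph{A multiple of $Y$ bounds.} The data $(E_Y,\ell,\xi_Y,\det E_Y\cong\xi_Y^N\otimes\ell^t)$ form an $\mathcal E$-structure as in Lemma~\ref{lem:rational}, with $K=BU(1)$ and $\mathcal L=\det E\otimes\ell^{-t}$. So the bordism group is rationally $\Omega^U_*(BU(1))\otimes\mathbb Q$, the free $\Omega$-module on the classes of $(\mathbb{CP}^m,\mathcal O(1))$, $m\ge0$. The $\Omega$-linear functions $v_e=\int\prod Q(y_i)\,c_1(\ell)^e$ satisfy $v_e(\mathbb{CP}^m,\mathcal O(1))=\operatorname{Res}\mathsf h(y)^{m+1}y^e\,dy$, which is $0$ for $e>m$ and $1$ for $e=m$. They are jointly injective: on a nonzero element, $v_m$ returns the coefficient of the highest $\mathbb{CP}^m$ that occurs. By Lemma~\ref{lem:boundary} all $v_e$ vanish on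 $Y$. So the class of $Y$ is torsion, and for some $\nu\ge1$ the union $\nu Y$ of $\nu$ copies is null-bordant with its structure.

The negative of a class is obtained by reflecting one trivial summand $\mathbb R$, and it vanishes together with the class. So we may choose whether the summand $\mathbb R\mathsf n$ is matched with the outer or the inner normal of the null-bordism, and we choose the inner one. After stabilizing $E$ by a trivial complex bundle we thus have a compact manifold $Y'$ of real dimension $2d-1$ with $\partial Y'=\nu Y$, a complex bundle $E'$ with $TY'\oplus\mathbb R\oplus\mathbb R^s\cong E'$, and line bundles $\ell',\xi'$ with $\det E'\cong\xi'^N\otimes\ell'^t$. On the boundary the bundles restrict to those of $\nu Y$, and the two isomorphisms restrict to those of $\nu Y$ up to homotopy. Here $TY'|_{\partial Y'}=TY\oplus\mathbb R\mathsf n$ with $\mathsf n$ pointing \emph{into} $Y'$, and the separate summand $\mathbb R$ corresponds to $\mathbb R\mathsf o$.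

(b) \emph{$Y'$ may be taken connected.} Discard closed components. Given two components, embed a disc $\mathbb D^{2d-1}$ in the interior of each and form the trace $\mathcal T=Y'\times[0,1]\cup\mathbb D^1\times\mathbb D^{2d-1}$ of the surgery. On $Y'\times[0,1]$ we have $T\mathcal T=TY'\oplus\mathbb R$, so the data give a structure $T\mathcal T\oplus\mathbb R^s\cong E'$ there. Choose the discs so that the orientation extends over the handle. Trivialize $E',\ell',\xi'$ over the two discs and extend them trivially over the handle. The two isomorphisms are then maps from the two discs to $GL^+(\mathbb R^{2d+s})$ and to $\mathbb C^*$. These groups are connected, so the maps extend over the handle. Restricting to the upper end of $\mathcal T$, with its outer normal as the separate summand $\mathbb R$, gives data of the same kind on the surgered manifold, unchanged near $\partial Y'$. Since $2d-1\ge3$, removing a disc does not disconnect a component, so the number of components drops by one. This is the only use of $d\ge2$.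

(c) \emph{Gluing.} Let $\pi\colon P'\to Y'$ be the unit circle bundle of $\ell'$, with $\lambda\in S^1$ acting as scalar multiplication by $\lambda^{-1}$. Since $[\lambda x,1]=[x,\lambda^{-1}]$, the map $x\mapsto[x,1]$ identifies $\partial W$ equivariantly with the unit circle bundle of $\ell$ with this action. So $\partial P'\cong\nu\,\partial W$. An invariant connection extending the one on the boundary gives $TP'\cong\pi^*TY'\oplus\mathbb R\mathsf o$, hence $TP'\oplus\mathbb R^s\cong\pi^*E'$ equivariantly. The map $(x,c)\mapsto(x,cx)$ is an equivariant isomorphism $\chi_1\cong\pi^*\ell'$, so $\det\pi^*E'\cong(\pi^*\xi')^N\otimes\chi_t$. Let $X=\nu W\cup_\partial P'$, made smooth by invariant collars. Along the common boundary the outer normal of $W$ is the inner normal of $P'$, so both sides give the same decomposition $TX=\pi^*TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o$; this is the reason for the choice in (a). The bundles $E$ and $\pi^*E'$ glue along the pullback of $E_Y\cong E'|_{\partial Y'}$, and so do $\xi$ and $\pi^*\xi'$. Over $\nu\,\partial W$ we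 have two isomorphisms $TX\oplus\mathbb R^s\cong E$ and two isomorphisms $\det E\cong\xi^N\otimes\chi_t$, pulled back from homotopic isomorphisms over $\nu Y$; we insert the pulled-back homotopies over a collar $\nu\,\partial W\times[0,1]$. So $X$ is a closed $N$-manifold with an equivariant $U$-structure of type $t$ that restricts to the given one on $\nu W$. It is connected, because $P'$ is connected and every component of $W$ meets it. The action is free on $P'\ne\emptyset$, hence effective.

(d) \emph{The class.} The fixed points of $X$ are those of $\nu W$, so \eqref{eq:loc} gives $\Phi_X=\nu\Phi_W$ and $[X]=\Phi_X(0)=\nu\Phi_W(0)$.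
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:realize}]
Write $p$ and $q$ as combinations of the spanning products with homogeneous coefficients. Lift the coefficients along the graded surjection $\varphi_{\mathrm{ell}}$ and replace $h$ by $\mathsf h$; this gives series $\mathsf p,\mathsf q\in\Omega((u))$ of degree $d$. By Lemma~\ref{lem:rational} each coefficient of $\mathsf p$ and of $-\mathsf q$ is a positive rational multiple of some $[A]$. So by \eqref{eq:pieces}, $\mathsf p-\mathsf q$ is a combination with positive rational coefficients of series $\Phi_{W_i}$ of pieces of kinds (1) and (2). Its polar coefficients lie in $\mathfrak k$, because $p-q$ has no polar part.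

Let $\theta u^{-j}$ be the leading polar term, $\theta\in\mathfrak k$ of degree $d-j$. By Lemmas~\ref{lem:kernel} and~\ref{lem:rational}, $-\theta$ is a positive rational combination of products $[A][Z]$. Add the same combination of the series $[A]\Phi_Z(u)\mathsf h(u)^j=[A][Z]u^{-j}+\cdots$ of kind (3), all of whose coefficients lie in $\mathfrak k$. This lowers the pole order and does not change the image under $\varphi_{\mathrm{ell}}$. After finitely many steps, and after clearing denominators, we have a disjoint union $W$ of pieces and an integer $m\ge1$ with $\Phi_W\in\Omega[[u]]$ and $\varphi_{\mathrm{ell}}\Phi_W=m(p-q)$. If $W$ is empty, $p-q=0$. Otherwise Lemma~\ref{lem:close} gives $X$ with $[X]\in I^{N,t}_*$, and $\varphi_{\mathrm{ell}}([X])$ is $\nu m$ times the constant coefficient of $p-q$.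
\end{proof}

\section{The missing class}\label{sec:class}

\subsection{Polar parts as polynomials}

To match the polar parts of $p$ and $q$ we encode them as polynomials. For $\theta=\sum\theta_ju^j\in R((u))$ let
\[
\hat\theta(\kappa)=\operatorname{Res}_{u=0}\theta(u)e^{\kappa u}du=\sum_{j\ge1}\theta_{-j}\frac{\kappa^{j-1}}{(j-1)!}\in R[\kappa],\qquad\deg\kappa=1 .
\]
Then $\hat\theta=0$ if and only if $\theta\in R[[u]]$. Since $\operatorname{Res}\partial(\theta e^{\kappa u})=0$ we have $\widehat{\partial\theta}=-\kappa\hat\theta$, so the transform of $U(-\partial)\theta$ is $U\hat\theta$ for $U\in R[\kappa]$, where $U(-\partial)$ means that $\kappa$ is replaced by $-\partial$. The factor $e^{\kappa u}$ can be absorbed in $h^a=e^{aku}h_0^a$ by shifting $k$. So put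
\[
k_1=k+\kappa/a,\qquad k_2=k-\kappa/b;
\]
then $R[\kappa]=R_0[k_1,k_2]$. For $\theta\in R=R_0[k]$ let $\theta(k_i)$ be $\theta$ with $k$ replaced by $k_i$, and let $K_a(k_1)$, $K_b(k_2)$ be the ideals of $R_0[k_1,k_2]$ generated by $P_a^\pm(k_1)$, respectively $P_b^\pm(k_2)$. The transforms of $h^a$ and $\wp h^a$ are $P_a^-(k_1)$ and $P_a^+(k_1)$. Substituting $u\mapsto-u$, those of $h(-u)^b$ and $\wp\,h(-u)^b$ are $-P_b^-(k_2)$ and $-P_b^+(k_2)$.

\begin{lemma}\label{lem:pq}
Let $\Pi\in K_a(k_1)\cap K_b(k_2)$ be homogeneous of degree $d-1$. There are $p\in\mathcal M_a^+$ and $q\in\mathcal M_b^-$, homogeneous of degree $d$, with $\hat p=\hat q=\Pi$; in particular $p-q\in R[[u]]$.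
\end{lemma}

\begin{proof}
Write $\Pi=U_1^-P_a^-(k_1)+U_1^+P_a^+(k_1)=U_2^-P_b^-(k_2)+U_2^+P_b^+(k_2)$ with homogeneous $U_i^\pm\in R[\kappa]$, and put
\[
p=U_1^-(-\partial)h^a+U_1^+(-\partial)(\wp h^a),\qquad q=-U_2^-(-\partial)h(-u)^b-U_2^+(-\partial)\bigl(\wp\,h(-u)^b\bigr).
\]
These lie in $\mathcal M_a^+$ and $\mathcal M_b^-$ by \eqref{eq:inM} and stability under $\partial$.
\end{proof}

\subsection{The constant term at an $n$-point}

Fix $n\mid g$, $n>1$, a lattice $\Lambda$, and $z_0$ of exact order $n$; put $\tilde k_0=k_{z_0}+\zeta(z_0)$. At the $n$-point itself $p$ and $q$ are elliptic, and an elliptic function is determined by its polar part only up to the constant we want. At nearby parameters the multiplier is nontrivial and the polar part determines the function. So we deform, identify $p$ and $q$ there, and pass to the limit. Use parameters $(\delta,l)$ near $(0,0)$ with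
\[
z=z_0+\delta,\qquad k+\zeta(z)=\tilde k_0+l,
\]
and put $x_1=l+\kappa/a$, $x_2=l-\kappa/b$, so that $k_i=\tilde k_0-\zeta(z_0+\delta)+x_i$. An element $\Pi\in R_0[k_1,k_2]$ becomes a polynomial $\Pi(\delta,x_1,x_2)$ in $x_1,x_2$ with coefficients holomorphic in $\delta$.

\begin{lemma}\label{lem:local}
Let $\Pi,p,q$ be as in Lemma~\ref{lem:pq}. At the $n$-point of $(\Lambda,z_0)$ the constant coefficient of $p-q$ has the value $-\bigl(\frac1a+\frac1b\bigr)\partial_\delta\Pi(0,0,0)$.
\end{lemma}

\begin{proof}
By \eqref{eq:hsigma} the specializations of $p$ and $q$ are meromorphic in $u$ with poles only in $\Lambda$, and holomorphic in $(\delta,l)$ for $u\notin\Lambda$. By \eqref{eq:mult}, $\chi(\lambda)$ is $\exp(l\lambda-\eta(\lambda)\delta)$ times its value at $(0,0)$, which is an $n$-th root of unity. As $n$ divides $a$ and $b$, the multipliers of $p$ and $q$ are $\exp(a(l\lambda-\eta(\lambda)\delta))$ and $\exp(-b(l\lambda-\eta(\lambda)\delta))$.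

\emph{Model functions.} Let $\psi(u;\delta')=\frac{\sigma(\delta'-u)}{\sigma(\delta')\sigma(u)}$, with multiplier $e^{-\eta(\lambda)\delta'}$ and polar part $1/u$ at $0$. It has a pole in $\delta'$: as $\sigma$ is odd and $\sigma(\delta')=\delta'+O(\delta'^5)$, we have $\delta'\psi=-1+\delta'\zeta(u)+O(\delta'^2)$. Hence
\[
\psi_1(u;\delta',l')=e^{l'u}\,\delta'\psi(u;\delta'),\qquad\psi_2(u;\delta',l')=-e^{l'u}\,\partial_u\psi(u;\delta')
\]
are holomorphic in $(\delta',l')$ near $0$ for $u\notin\Lambda$. They have multiplier $\exp(l'\lambda-\eta(\lambda)\delta')$, poles only in $\Lambda$, polar parts $\delta'u^{-1}$ and $u^{-2}+l'u^{-1}$, and therefore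
\[
\hat\psi_1=\delta',\qquad\hat\psi_2=\kappa+l',\qquad\psi_1(u;0,0)=-1,\qquad\psi_2(u;0,0)=\wp(u).
\]
The function $\psi_1$ carries the mechanism: its polar part tends to zero, while the function tends to a nonzero constant.

\emph{Decomposition of $\Pi$.} At $\delta=0$, $x_1=0$ the point $(k_1,B,C,D)$ is an $n$-point with $n\mid a$, so $\Pi\in K_a(k_1)$ and \eqref{eq:Kinp} give $\Pi(0,0,x_2)=0$. From $\Pi\in K_b(k_2)$ we get $\Pi(0,x_1,0)=0$. So $x_1x_2$ divides $\Pi(0,x_1,x_2)$, and
\[
\Pi=\delta\,\Pi_1(\delta,x_1,x_2)+x_1x_2\,\Pi_2(x_1,x_2)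
\]
with polynomials $\Pi_1,\Pi_2$ in $x_1,x_2$. We view them as polynomials in $\kappa$ depending on $(\delta,l)$.

\emph{Identification of $p$ and $q$.} For $(\delta',l')=(a\delta,al)$ we have $\hat\psi_1=a\delta$ and $\hat\psi_2=ax_1$. So
\[
p^*=\tfrac1a\Pi_1(-\partial)\,\psi_1(u;a\delta,al)+\tfrac1a(x_2\Pi_2)(-\partial)\,\psi_2(u;a\delta,al)
\]
has the multiplier of $p$ and $\widehat{p^*}=\Pi=\hat p$. Thus $G=p-p^*$ has no pole at $0$, hence none in $\Lambda$. Let $\delta\ne0$ be small and suppose $G\not\equiv0$. Then $G'/G$ is elliptic, and the sum of its residues, the number of zeros of $G$ in a period parallelogram, is zero. So $e^{alu}\psi(u;a\delta)/G$ is an elliptic function with a single simple pole modulo $\Lambda$, which is impossible. Hence $p=p^*$ for small $\delta\ne0$, and by continuity for $\delta=0$. For $(\delta',l')=(-b\delta,-bl)$ we have $\hat\psi_1=-b\delta$, $\hat\psi_2=-bx_2$, and the same argument, with $-b$ in place of $a$, gives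
\[
q=-\tfrac1b\Pi_1(-\partial)\,\psi_1(u;-b\delta,-bl)-\tfrac1b(x_1\Pi_2)(-\partial)\,\psi_2(u;-b\delta,-bl).
\]

\emph{The limit.} At $\delta=l=0$ we have $x_1=\kappa/a\mapsto-\partial/a$ and $x_2=-\kappa/b\mapsto\partial/b$, and $\Pi_1(-\partial)$ acts on the constant $-1$ through $\Pi_1(0,0,0)=\partial_\delta\Pi(0,0,0)$. With $\Pi_2^0(\kappa)=\Pi_2(\kappa/a,-\kappa/b)$,
\[
p=-\tfrac1a\Pi_1(0,0,0)+\tfrac1{ab}\,\partial\,\Pi_2^0(-\partial)\wp,\qquad q=\tfrac1b\Pi_1(0,0,0)+\tfrac1{ab}\,\partial\,\Pi_2^0(-\partial)\wp .
\]
The nonconstant terms cancel in $p-q$.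
\end{proof}

\subsection{The choice of $\Pi$}

We need $\Pi\in K_a(k_1)\cap K_b(k_2)$ that vanishes only to first order at $(0,0,0)$ and has degree exactly $d_0-1$; in higher degree we would only obtain a multiple of $\Delta_N$ by an element of positive degree. The factors $\Delta_a(k_1)$ and $\Delta_b(k_2)$ of \eqref{eq:Theta} reduce the problem to $K_g(k_1)\cap K_g(k_2)$ and to degree $d_0-1-2(a-g)-2(b-g)=2g-1$. Products $P_g^\mp(k_1)P_g^\pm(k_2)$ have degree $2g$ and vanish to second order. Their antisymmetric combination is divisible by $k_1-k_2$, and the division lowers both the degree and the order by one. So let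
\[
\mathrm{Bez}=\frac{P_g^-(k_1)P_g^+(k_2)-P_g^+(k_1)P_g^-(k_2)}{k_1-k_2}\in R_0[k_1,k_2],\qquad\Pi=\Delta_a(k_1)\,\Delta_b(k_2)\,\mathrm{Bez},
\]
of degrees $2g-1$ and $d_0-1$. For $(N,t)=(4,2)$ we have $\Delta_2=1$ and $\Pi=\frac23C-\frac83k_1k_2(k_1+k_2)$; to first order this is twice the polar part $\hat p=\frac13C$ of Section~\ref{sec:example}.

We have $\Pi\in K_a(k_1)$. Indeed $(k_1-k_2)\Pi\in\Delta_a(k_1)K_g(k_1)\subset K_a(k_1)$, and $R_0[k_1,k_2]/K_a(k_1)$ is a polynomial ring in $k_2$ over $R_0[k_1]/(P_a^\pm(k_1))$, in which $k_1-k_2$ has unit leading coefficient and so is not a zero divisor. Exchanging the roles of $(a,k_1)$ and $(b,k_2)$ gives $\Pi\in K_b(k_2)$. Let $p,q$ be as in Lemma~\ref{lem:pq}, of degree $d_0$, and let $c\in R_{d_0}$ be the constant coefficient of $p-q$.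

\begin{proposition}\label{prop:c}
$c\in J^{N,t}$, and $c\notin\mathfrak p_n$ for every $n\mid g$, $n>1$.
\end{proposition}

\begin{proof}
The first claim is Proposition~\ref{prop:realize}, as $d_0\ge2$. For the second choose $\Lambda$ with $(\rho_a\rho_b)|_\Lambda\not\equiv0$ by \eqref{eq:lattice}, and $z_0$ of exact order $n$. Regard an element of $R$ as a function of $(\delta,x)$ through $z=z_0+\delta$, $k=\tilde k_0-\zeta(z_0+\delta)+x$, and for $m\in\{a,b,g\}$ let $\mathrm{Jac}_m=\partial(P_m^-,P_m^+)/\partial(\delta,x)$ at $(0,0)$. The change of coordinates $(\delta,x)\mapsto(z,k)$ has Jacobian $1$, so $\mathrm{Jac}_a$ and $\mathrm{Jac}_b$ are nonzero by Proposition~\ref{prop:K}(iii). Differentiating \eqref{eq:Theta} at $(0,0)$, where $P_g^\pm=0$, gives $\mathrm{Jac}_a=\Delta_a\mathrm{Jac}_g$ and $\mathrm{Jac}_b=\Delta_b\mathrm{Jac}_g$. So $\Delta_a$, $\Delta_b$ and $\mathrm{Jac}_g$ are nonzero at the $n$-point.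

Letting $k_1\to k_2$ in the definition gives
\[
\mathrm{Bez}(\delta,0,0)=\partial_xP_g^-(\delta,0)\,P_g^+(\delta,0)-\partial_xP_g^+(\delta,0)\,P_g^-(\delta,0).
\]
This vanishes at $\delta=0$, and its $\delta$-derivative there is $\partial_xP_g^-\,\partial_\delta P_g^+-\partial_xP_g^+\,\partial_\delta P_g^-=-\mathrm{Jac}_g$. Hence $\partial_\delta\Pi(0,0,0)=-\Delta_a\Delta_b\mathrm{Jac}_g$, and by Lemma~\ref{lem:local}
\[
c=\Bigl(\frac1a+\frac1b\Bigr)\Delta_a\,\Delta_b\,\mathrm{Jac}_g\ne0\qquad\text{at the $n$-point.}
\]
Elements of $\mathfrak p_n$ vanish at all $n$-points (Lemma~\ref{lem:pn}), so $c\notin\mathfrak p_n$.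
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inclusion ``$\subset$'' is \eqref{eq:known}, and the case $g=1$ is Corollary~\ref{cor:coprime}. Let $g\ge2$. We have $c\in J^{N,t}\subset\mathfrak r^{N,t}=K_N+(\Delta_N)$ by Proposition~\ref{prop:c} and Lemma~\ref{lem:target}. Since $\deg c=d_0=\deg\Delta_N$, we can write $c=\mu\Delta_N+c'$ with $\mu\in\mathbb Q$ and $c'\in K_N$. Now $K_N\subset\mathfrak p_g$ but $c\notin\mathfrak p_g$, so $\mu\ne0$. With Lemma~\ref{lem:KN} this gives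
\begin{equation}\label{eq:final}
\mathfrak r^{N,t}=K_N+(\Delta_N)=K_N+(c)\subset J^{N,t},
\end{equation}
and therefore $I^{N,t}_*=\varphi_{\mathrm{ell}}^{-1}(J^{N,t})\supset\bigcap_{n\mid N,\,n\nmid t}\varphi_{\mathrm{ell}}^{-1}(\mathfrak p_n)=\bigcap_{n\mid N,\,n\nmid t}\ker\varphi_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(1) By Theorem~\ref{thm:main}, $I^{N,t}_*=\varphi_{\mathrm{ell}}^{-1}\bigl(\bigcap_{n\mid N,\,n\nmid g}\mathfrak p_n\bigr)$ is an intersection of primes and depends only on $(N,g)$. The $\mathfrak p_n$ are distinct primes of the same height, so those that occur are the minimal primes of $J^{N,t}$. Hence the ideal determines the set $\{n\mid N:n\nmid g\}$, so the set of divisors of $g$, so $g$.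

(2) The inclusion is Lemma~\ref{lem:kernel}. We have $J^{N,t}=K_N$ for $g=1$ and $J^{N,t}=K_N+(c)$ for $g\ge2$ by \eqref{eq:final}. Lemma~\ref{lem:KN} gives the two bundles. By Proposition~\ref{prop:realize} the nonzero element $c$, of degree $2(N-g)$, is a rational multiple of $\varphi_{\mathrm{ell}}([X])$ for one connected $X$ with an effective action of type $t$.

(3) We have $\Omega/I^{N,t}_*\cong R/J^{N,t}$. The Hilbert series of $R$ is $1/\prod_{i=1}^4(1-T^i)$, and dividing by the regular sequence $P_m^-,P_m^+$ multiplies it by $(1-T^{m-1})(1-T^{m+1})$. For $g\ge2$, Lemma~\ref{lem:link} with $a=N$ identifies $J^{N,t}/K_N$ with $R/K_g$ shifted by $2(N-g)$. So the numerator is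
\[
(1-T^{N-1})(1-T^{N+1})-T^{2N-2g}(1-T^{g-1})(1-T^{g+1}).
\]
For $g=1$ the second term is zero and $J^{N,t}=K_N$, so the formula holds as well. On expanding, the two terms $T^{2N}$ cancel and the stated numerator remains.

(4) By Corollary~\ref{cor:coprime}, $I^{N,1}_*=\varphi_{\mathrm{ell}}^{-1}(K_N)$, so $I^{N,t}_*/I^{N,1}_*\cong J^{N,t}/K_N$ is $R/K_g$ shifted by $2(N-g)$. This vanishes below degree $2(N-g)$. In that degree it is $(R/K_g)_0=\mathbb Q$, because the generators of $K_g$ have positive degree for $g\ge2$.
\end{proof}

\begin{thebibliography}{9}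

\bibitem{Ahmad}
Muhammad Naeem Ahmad, \emph{Cobordism theory of semifree circle actions on complex $N$-Spin manifolds}, M.S., Kansas State University, 2006.
\texttt{https://krex.k-state.edu/\allowbreak bitstreams/\allowbreak 7008236e-7c3b-41a7-a3b6-6023fb8bdeba/\allowbreak download}

\bibitem{Hoehn}
H\"ohn, thesis, 1991.

\end{thebibliography}
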